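# A unicoherent continuum whose product with an interval is not unicoherent

## 1. Continua on which every circle-valued map has a logarithm

A *continuum* is a nondegenerate compact connected metric space, and $I=[0,1]$. A set is called connected if it is not the union of two disjoint nonempty relatively closed subsets; in particular the empty set counts as connected.

**Definition.** A connected space $Z$ is *unicoherent* if, whenever $Z=A\cup B$ with $A,B$ closed and connected, the intersection $A\cap B$ is connected.

In words: however we cover $Z$ by two closed connected pieces, the pieces overlap in one piece. The interval is unicoherent, because closed connected subsets of $I$ are intervals and two intervals meet in an interval. The circle is not: two closed half-circles meet in two points. So unicoherence says, roughly, that $Z$ has no hole of the kind a circle has.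

The question of this lecture, taken from "Making holes in the cone, suspension and hyperspaces of some continua", is whether multiplying by an interval can create such a hole: *if a continuum $X$ is unicoherent, is $X\times I$ unicoherent?* The reverse implication is a known fact: if $Y$ is connected and $X\times Y$ is unicoherent, then $X$ is unicoherent. It is also known that products of locally connected unicoherent spaces are unicoherent (Borsuk, Eilenberg, Ganea).

We begin with a class of $X$ for which the answer is an easy yes. Let $S^1\subset\mathbb C$ be the unit circle.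

**Definition.** A *logarithm* of a continuous map $f:Z\to S^1$ is a continuous $\vartheta:Z\to\mathbb R$ with $f=e^{2\pi i\vartheta}$. A continuum $Y$ has *property (b)* if every continuous map $Y\to S^1$ has a logarithm.

We use four textbook facts.

* **(L1)** If $E$ is connected, $\vartheta,\alpha:E\to\mathbb R$ are continuous and $e^{2\pi i\vartheta}=e^{2\pi i\alpha}$, then $\vartheta-\alpha$ is a constant integer, being continuous and integer-valued.
* **(L2)** If $|h-1|<1$ everywhere, then $h:Z\to S^1$ has a logarithm $\psi$ with values in $(-\frac16,\frac16)$, from the principal branch. Moreover $\psi=0$ where $h=1$, and $\psi$ is small where $h$ is close to $1$.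
* **(L3)** Maps to $S^1$ from simply connected, locally path connected spaces have logarithms. Thus $I^n$, and $S^n$ for $n\ge2$, have (b). The circle does not: a logarithm of the identity would be a continuous $\vartheta:S^1\to\mathbb R$ for which, by (L1), $\vartheta(e^{2\pi iu})-u$ is constant in $u\in\mathbb R$, although $\vartheta(e^{2\pi iu})$ is periodic.
* **(L4)** If $K$ is compact metric, $f:K\times I\to S^1$ is continuous and $f(\cdot,0)$ has a logarithm, then so has $f$. Indeed, by uniform continuity there are $0=t_0<\dots<t_n=1$ with $|f(x,t)-f(x,t_i)|<1$ for $t\in[t_i,t_{i+1}]$. There $f(x,t)/f(x,t_i)$ has the logarithm of (L2), which vanishes at $t=t_i$. Adding these successively extends the logarithm from $t_0$ to $t_1$, then to $t_2$, and so on.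

The bridge between unicoherence and circle-valued maps is the next lemma, used throughout. Put
$$\Gamma_0=\{e^{2\pi i\theta}:0\le\theta\le\tfrac12\},\qquad \Gamma_1=\{e^{2\pi i\theta}:\tfrac12\le\theta\le1\},\qquad \Gamma_0\cap\Gamma_1=\{1,-1\}.$$

**Lemma 1.** Let $Z$ be a compact connected metric space.

(a) Suppose $Z=A\cup B$ with $A,B$ closed and connected, and $A\cap B=C\cup D$ with $C,D$ disjoint, closed and nonempty. Then there are continuous $\alpha:A\to[0,\frac12]$ and $\beta:B\to[\frac12,1]$ and a continuous $f:Z\to S^1$ with $f=e^{2\pi i\alpha}$ on $A$ and $f=e^{2\pi i\beta}$ on $B$, such that $f^{-1}(\Gamma_0)=A$, $f^{-1}(\Gamma_1)=B$, $f=1$ on $C$ and $f=-1$ on $D$. This $f$ has no logarithm.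

(b) If $f:Z\to S^1$ is continuous, takes both values $1$ and $-1$, and $f^{-1}(\Gamma_0)$, $f^{-1}(\Gamma_1)$ are connected, then $Z$ is not unicoherent.

**Proof.** (a) With $\delta(p)=d(p,C)/\big(d(p,C)+d(p,D)\big)$, let $\alpha=\frac12\delta$ on $A$ and $\beta=1-\frac12\delta$ on $B$. Then $\alpha^{-1}(0)=C$, $\alpha^{-1}(\frac12)=D$, $\beta^{-1}(\frac12)=D$, $\beta^{-1}(1)=C$. On $C$ the two formulas for $f$ both give $1$; on $D$ both give $-1$. So $f$ is well defined, and it is continuous because $A$ and $B$ are closed. Clearly $f(A)\subset\Gamma_0$. A point of $B\setminus A$ lies outside $C\cup D$, so there $\frac12<\beta<1$ and $f\notin\Gamma_0$. Hence $f^{-1}(\Gamma_0)=A$; likewise $f^{-1}(\Gamma_1)=B$.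

Suppose $\vartheta$ were a logarithm of $f$. By (L1), $\vartheta=\alpha+n$ on $A$ and $\vartheta=\beta+m$ on $B$ with integers $n,m$. On $C$ this gives $n=1+m$; on $D$ it gives $\frac12+n=\frac12+m$. This is a contradiction.

(b) The sets $A=f^{-1}(\Gamma_0)$ and $B=f^{-1}(\Gamma_1)$ are closed, connected and cover $Z$, while $A\cap B=f^{-1}(1)\cup f^{-1}(-1)$ is a union of two disjoint nonempty closed sets. $\square$

**Proposition 2.** If a continuum $X$ has property (b), then $X$ and $X\times I$ are unicoherent.

**Proof.** By Lemma 1(a) a continuum with (b) is unicoherent. If $f:X\times I\to S^1$ is continuous, then $f(\cdot,0)$ has a logarithm by (b), so $f$ has one by (L4). Thus $X\times I$ has (b) as well. $\square$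

What changes in general? If $X$ is unicoherent but carries a map to $S^1$ without logarithm, the proof stops at its first line: there is no logarithm at time $0$ to extend. So we need to know whether such $X$ exist, and what $X\times I$ does for them.

## 2. A circle with a spiral: no logarithm, yet the product is unicoherent

The simplest example is
$$S=(SP)_1=S^1\cup\{e(t):t\ge1\},\qquad e(t)=(1+1/t)\exp(\mathrm it).$$
The map $\rho(z)=z/|z|$ from $S$ to $S^1$ is the identity on $S^1$, so it has no logarithm. It is a known fact that $S$ is unicoherent and $S\times S$ is not. This makes $S$ the first candidate for a counterexample with the factor $I$. It does not work.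

**Proposition 3.** $S$ and $S\times I$ are unicoherent.

**Proof.** Let $K$ be a one-point space or $I$, and suppose $S\times K$ is not unicoherent. Take $A,B,f$ from Lemma 1(a). By (L3) there are continuous $F$ on $[1,\infty)\times K$ and $G$ on $\mathbb R\times K$ with
$$f(e(t),s)=e^{2\pi iF(t,s)},\qquad f(\exp(\mathrm it),s)=e^{2\pi iG(t,s)}.$$
By (L1), $G(t+2\pi,s)=G(t,s)+d$ for some integer $d$. The map $h(z,s)=f(z,s)/f(\rho(z),s)$ is $1$ on $S^1\times K$. By compactness $|h-1|<1$ at all points $(e(t),s)$ with $t\ge T$, for some $T$. There $F-G$ is a logarithm of $h(e(t),s)$. By (L1) and (L2), after adding an integer to $F$, it is the principal one, so $|F-G|<\frac16$ for $t\ge T$, and $F-G\to0$ uniformly as $t\to\infty$.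

*If $d\neq0$*, then $F(t,s)\to\pm\infty$ uniformly in $s$ as $t\to\infty$. So $F$ takes all values in some half-line, and we may choose an integer $n$ in its range. Let $V=\{(e(t),s):n\le F(t,s)\le n+\frac12\}$. It is nonempty, contained in $A=f^{-1}(\Gamma_0)$, and compact since $t$ is bounded on it. Also $V=A\cap\{(e(t),s):n-\frac14<F(t,s)<n+\frac34\}$, and the last set is open in $S\times K$ because the spiral is open in $S$. So $V$ is open and closed in $A$. But $A$ also meets $S^1\times K$, since $d\ne0$ makes $f(\cdot,s)$ map $S^1$ onto $S^1$. This contradicts the connectedness of $A$.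

*If $d=0$*, then $G$ descends to a logarithm $\Theta$ of $f$ on $S^1\times K$. Define $\Phi=\Theta$ on $S^1\times K$ and $\Phi(e(t),s)=F(t,s)$. Then $\Phi-\Theta\circ(\rho\times\mathrm{id})$ is $0$ on $S^1\times K$, equals $F-G$ on the spiral, and tends to $0$ on approach to $S^1\times K$. So $\Phi$ is continuous and is a logarithm of $f$, contradicting Lemma 1(a). $\square$

The failure is precise. Write $f_s=f(\cdot,s)$, so that $f$ is a homotopy of maps $X\to S^1$. To make $X\times I$ non-unicoherent, Lemma 1(b) asks for a homotopy whose preimages of $\Gamma_0,\Gamma_1$ are connected as sets in $X\times I$. If $X$ is unicoherent, then by the same lemma no single $f_s$ taking the values $\pm1$ has this property: at each fixed time the preimages fall apart. We want the motion in $s$ to link the pieces. On the spiral this is impossible, since the lifted map runs off to infinity and the piece $n\le F\le n+\frac12$ is isolated whatever the homotopy is.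

So we replace the one infinite ray by infinitely many arcs of bounded winding, and hang them on a line through which their pieces can reach the limit set.

## 3. An annulus, a rail and V-shaped teeth

Work in $\mathbb C\times\mathbb R^3$ with points $(z,w,r,y)$. Let

* $N=\{(z,w,0,0):|z|=1,\ 0\le w\le1\}$, an annulus;
* $q_r=(1,0,r,0)$ for $0\le r\le 1$, and $P=q_0\in N$; the *rail* is $\{q_r:0<r\le1\}$;
* for $k\ge1$ and $|u|\le1$, $j_k(u)=(e^{2\pi iu},|u|,\frac1k,\frac uk)$; the *tooth* is $J_k=j_k([-1,1])$.

Put $R=\{q_r:0<r\le1\}\cup\bigcup_kJ_k$ and $X=N\cup R$.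

As $k\to\infty$ the teeth approach the curve
$$\sigma(u)=(e^{2\pi iu},|u|,0,0),\qquad -1\le u\le1,\tag{1}$$
in $N$. Unroll $N$ to the strip $\mathbb R\times[0,1]$: then $\sigma$ is the letter V from $(-1,1)$ down to $(0,0)$ and up to $(1,1)$. From the foot $P$ one half winds once positively, the other once negatively, and *both ends are the same point $(1,1,0,0)$ of $N$*. The coordinate $y$ keeps the two halves of a tooth apart.

Here are the elementary properties.

* Each $j_k$ is injective (last coordinate), hence a homeomorphism onto $J_k$; $j_k(0)=q_{1/k}$; $J_k$ meets the rail only in $q_{1/k}$, since $y=0$ on the rail; the $J_k$ are pairwise disjoint, since $r=1/k$ on $J_k$.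
* $X$ is compact. It is bounded. A convergent sequence in $X$ has a subsequence in $N$, or in the arc $\{q_r:0\le r\le1\}$, or in one $J_k$, or with terms in $J_{k_i}$, $k_i\to\infty$. In the last case $r,y\to0$ and the limit lies in $N$.
* $X$ is connected: the arc $\{q_r:0\le r\le1\}$ meets $N$ in $P$ and meets every $J_k$. So $X$ is a continuum.
* $R=X\cap\{r>0\}$ is open in $X$. For $0<\varepsilon\le1$ the set $T_\varepsilon=X\cap\{r\ge\varepsilon\}$ is a finite tree: an arc of the rail with finitely many disjoint arcs $J_k$, $1/k\ge\varepsilon$, each attached at one point.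
* If $u\neq0$, then $j_k(u)$ has a neighborhood in $X$ contained in $J_k$: nearby points have nonzero last coordinate, so they are neither in $N$ nor on the rail, and their $r$ is near $1/k$.

**Theorem A.** $X$ is unicoherent, and $X\times I$ is not unicoherent.

Thus the answer to the question is no.

**Theorem B.** For this $X$ and every continuum $Y$, $X\times Y$ is not unicoherent.

**Why the teeth have two halves.** Consider the maps that will form our homotopy,
$$f_s(z,w,r,y)=z\,e^{2\pi is(1-w)},\qquad -1\le s\le1.\tag{2}$$
On the rail $f_s=e^{2\pi is}$, and on a tooth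
$$f_s(j_k(u))=e^{2\pi i(u+s(1-|u|))}.\tag{3}$$
At $s=1$ the exponent $u+1-|u|$ is constant on the half $u\ge0$; at $s=-1$ the exponent $u-1+|u|$ is constant on the half $u\le0$. So each half of each tooth is flattened at its own moment.

With only one half the construction fails, because one moment is then enough. Let $X^+=N\cup\{q_r:0<r\le1\}\cup\bigcup_kj_k([0,1])$. It is a continuum for the same reasons as $X$, but *it is not unicoherent*. Indeed $f_1=ze^{-2\pi iw}$ on $N$, and $f_1=1$ on the rail and on all half-teeth. The part in $N$ of $f_1^{-1}(\Gamma_0)$ is the image of $[0,\frac12]\times[0,1]$ under $(\theta,w)\mapsto(e^{2\pi i(\theta+w)},w,0,0)$, so it is connected, and it contains $P$. The rail is attached to it at $P$, and the half-teeth are attached to the rail. So $f_1^{-1}(\Gamma_0)$ is connected, and $f_1^{-1}(\Gamma_1)$ likewise, using $[\frac12,1]$ in place of $[0,\frac12]$. Both values $\pm1$ occur on $N$, so Lemma 1(b) applies.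

With both halves, no single map can flatten the whole tooth. Along $\sigma$, which starts and ends at the same point and winds twice, the lift of a map of degree $d$ on $N$ must change by $2d$. This is what we now exploit.

## 4. Subcontinua of $X$ that meet the annulus

A connected closed set that reaches a point of $R$ from $N$ has to travel along the rail and then along a tooth. We make this exact. For $x=q_\rho\in R$ put $\Lambda(x)=\{q_r:0<r\le\rho\}$. For $x=j_k(u)$ put
$$\Lambda(x)=\{j_k(\tau u):0\le\tau\le1\}\cup\{q_r:0<r\le1/k\}.$$
The definitions agree when $u=0$. Call $S\subset R$ *$\Lambda$-closed* if $\Lambda(x)\subset S$ for all $x\in S$. For example the rail is $\Lambda$-closed, and a single tooth is not.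

**Lemma 4.** If $H\subset X$ is closed and connected, $H\cap N\ne\emptyset$ and $x\in H\cap R$, then $\Lambda(x)\subset H$.

**Proof.** Let $p\in\Lambda(x)$, $p\ne x$. We find a set $O\ni x$ disjoint from $N$ that is open in $X$ and such that $O\cup\{p\}$ is closed. If $p=q_{r'}$ with $r'<r(x)$, where $r(x)$ is the $r$-coordinate of $x$, let $O=X\cap\{r>r'\}$. It is open, and its closure lies in $\{r\ge r'\}$. A point of $X$ with $r=r'$ other than $q_{r'}$ lies on a tooth with $u\ne0$, so it has a neighborhood inside that tooth, where $r$ is constantly $r'$; hence it is not in the closure of $O$. So $O\cup\{p\}$ is closed.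

Otherwise $x=j_k(u)$ with $u\ne0$ and $p=j_k(\tau u)$ with $0\le\tau<1$. Let $O=\{j_k(v):uv>0,\ |v|>\tau|u|\}$. It is open in $J_k$, and each of its points has a neighborhood in $X$ inside $J_k$, so it is open in $X$. And $O\cup\{p\}$ is the image under $j_k$ of the closed interval between $\tau u$ and $u/|u|$, so it is closed.

Thus $O$ is open and closed in $X\setminus\{p\}$. If $p\notin H$, then $H\cap O$ is open and closed in $H$, contains $x$, and misses the nonempty set $H\cap N$. This contradicts connectedness of $H$. $\square$

**Corollary 5.** (i) A nonempty $\Lambda$-closed set is connected, and its closure contains $P$. (ii) Intersections of $\Lambda$-closed sets are $\Lambda$-closed. (iii) If $H$ is closed, connected and meets $N$, then $H\cap R$ is $\Lambda$-closed, and for each $k$ the set $\{u\in[-1,1]:j_k(u)\in H\}$ is empty or a closed interval containing $0$.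

**Proof.** (i) Such a set is the union of the connected sets $\Lambda(x)$ over its points, and any two of these share all $q_r$ with $r$ small. It contains $\{q_r:0<r\le\rho\}$ for some $\rho>0$, and $q_r\to P$. (ii) is immediate. (iii) The first claim is Lemma 4. The set in question is closed, and with $u$ it contains every $\tau u$, $0\le\tau\le1$; so it is empty or an interval containing $0$. $\square$

**Lemma 6.** If $H\subset X$ is closed, connected and meets $N$, then $H\cap N$ is connected.

**Proof.** If $H\cap R=\emptyset$, then $H\cap N=H$. Otherwise $P\in H$ by Corollary 5. Suppose $H\cap N=W'\cup W''$ with $W',W''$ disjoint, closed, nonempty and $P\in W''$. Choose disjoint open sets $U'\supset W'$, $U''\supset W''$ of $X$. There is $\varepsilon>0$ with $H\cap\{r<\varepsilon\}\subset U'\cup U''$; otherwise points of $H\setminus(U'\cup U'')$ with $r\to0$ would have a limit point in $H\cap N$ outside $U'\cup U''$. Shrinking $\varepsilon$, we also have $q_r\in U''$ for $0\le r<\varepsilon$.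

If $1/k<\varepsilon$ and $H\cap J_k\neq\emptyset$, then by Corollary 5(iii) $H\cap J_k$ is connected and contains $q_{1/k}\in U''$. It lies in $U'\cup U''$, so it lies in $U''$. Hence no point of $H\cap R$ with $r<\varepsilon$ is in $U'$, and $H\cap\{r<\varepsilon\}\cap U'=H\cap N\cap U'=W'$. So $W'$ is open in $H$. It is also closed, nonempty and proper, a contradiction. $\square$

## 5. The comb $X$ is unicoherent

Let $X=A\cup B$ with $A,B$ closed and connected. We show that $A\cap B$ is connected; we may assume $A,B\ne\emptyset$.

**Step 1: one of the sets misses $N$.** This step disposes of the tree-like situation. Say $A\cap N=\emptyset$. Then $B\supset N$, and $A$ is a compact subset of $R$, so $A\subset T_\varepsilon$ for some $\varepsilon>0$. Let $x,x'\in A\cap B$ with $x\ne x'$. In a finite tree there is a unique arc between two points, and every connected subset containing both contains that arc. So $A$ contains the arc $L$ from $x$ to $x'$ in $T_\varepsilon$. Now $\Lambda(x)\cup\Lambda(x')$ is arcwise connected, so it contains an arc $L'\subset R$ from $x$ to $x'$. Being compact, $L'$ lies in $T_{\varepsilon'}$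 for some $\varepsilon'\le\varepsilon$. Since $T_\varepsilon\subset T_{\varepsilon'}$, uniqueness of arcs in $T_{\varepsilon'}$ gives $L=L'$. By Lemma 4 applied to $B$, $L'\subset\Lambda(x)\cup\Lambda(x')\subset B$. So $L\subset A\cap B$, and $A\cap B$ is arcwise connected.

**Step 2: both sets meet $N$; reduction to the annulus.** The aim is to show that only $A\cap B\cap N$ matters. By Corollary 5, $A\cap B\cap R=(A\cap R)\cap(B\cap R)$ is $\Lambda$-closed. So it is either empty or connected with $P$ in its closure, and in the latter case $P\in A\cap B\cap N$. Hence $A\cap B$ is connected as soon as $A\cap B\cap N$ is.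

By Lemma 6, $A_N=A\cap N$ and $B_N=B\cap N$ are connected, and $A_N\cup B_N=N$. *Suppose $A_N\cap B_N=C\cup D$ with $C,D$ disjoint, closed and nonempty.* Steps 3 and 4 derive a contradiction.

**Step 3: the separation gives a map of nonzero degree on $N$.** Apply Lemma 1(a) to $N=A_N\cup B_N$. We get $\alpha:A_N\to[0,\frac12]$, $\beta:B_N\to[\frac12,1]$ and $g:N\to S^1$ with $g=e^{2\pi i\alpha}$ on $A_N$, $g=e^{2\pi i\beta}$ on $B_N$, and $g$ has no logarithm. By (L3) there is a continuous $\tilde g:\mathbb R\times[0,1]\to\mathbb R$ with $e^{2\pi i\tilde g(u,w)}=g(e^{2\pi iu},w,0,0)$. By (L1) there is an integer $d$ with $\tilde g(u+1,w)=\tilde g(u,w)+d$. If $d=0$, then $\tilde g$ would descend to a logarithm of $g$ on $N$. So $d\neq0$.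

**Step 4: the teeth bound the variation of $\tilde g$ along the V.** Here we use that $A$ and $B$ cut each tooth into at most two intervals. Let $a_k=\{u:j_k(u)\in A\}$ and $b_k=\{u:j_k(u)\in B\}$. By Corollary 5(iii) each is empty or a closed interval, and $a_k\cup b_k=[-1,1]$. Pass to a subsequence along which $a_k$ is either always empty or never empty with convergent endpoints, and the same for $b_k$. Let $a,b$ be the limit intervals (or $\emptyset$).

We have $a\cup b=[-1,1]$: each $u$ lies in infinitely many of the $a_k$ or infinitely many of the $b_k$, hence in $a$ or in $b$. Next, $\sigma(a)\subset A_N$, with $\sigma$ as in (1). If $u\in a$, choose $u_k\in a_k$ nearest to $u$; then $u_k\to u$, so $j_k(u_k)\to\sigma(u)$, and $A$ is closed. Likewise $\sigma(b)\subset B_N$.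

Put $\gamma(u)=\tilde g(u,|u|)$, so $e^{2\pi i\gamma}=g\circ\sigma$. On the interval $a$, if nonempty, $g\circ\sigma=e^{2\pi i\,\alpha\circ\sigma}$. By (L1) $\gamma=\alpha\circ\sigma+n$ there, so $\gamma(a)$ is an interval of length at most $\frac12$. The same holds for $\gamma(b)$, with $\beta$. So the interval $\gamma([-1,1])=\gamma(a)\cup\gamma(b)$ has length at most $1$. But
$$\gamma(1)-\gamma(-1)=\tilde g(1,1)-\tilde g(-1,1)=2d,\qquad|2d|\ge2,$$
a contradiction. So $A_N\cap B_N$ is connected, and $X$ is unicoherent. $\square$

## 6. Sliding along the teeth: $X\times I$ is not unicoherent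

We replace $I$ by $[-1,1]$ and let $f:X\times[-1,1]\to S^1$ be the homotopy (2):
$$f\big((z,w,r,y),s\big)=z\,e^{2\pi is(1-w)}.$$
At the single time $s=0$ we have $f_0=z$, and the preimage of the arc $\{e^{2\pi i\theta}:\frac38\le\theta\le\frac58\}$ contains the isolated pieces $j_k([\frac38,\frac58])$: each is compact, and it is open in the preimage because points with $u\neq0$ have neighborhoods inside the tooth. In the product the point $(j_k(\frac12),0)$ is no longer stuck. Keep the exponent $u+s(1-|u|)=\frac12$ fixed while $u=\tau$ decreases from $\frac12$ to $0$ and $s=(\frac12-\tau)/(1-\tau)$ increases from $0$ to $\frac12$. The point arrives at the rail. The proof does this everywhere.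

**Claim 7.** For $a\le b$ and $\Gamma=\{e^{2\pi i\theta}:a\le\theta\le b\}$, the set $f^{-1}(\Gamma)$ is connected.

**Step 1: the part over the annulus is connected.** The equation $ze^{2\pi is(1-w)}=e^{2\pi i\theta}$ can be solved for $z$. So $M=f^{-1}(\Gamma)\cap(N\times[-1,1])$ is the image of $[a,b]\times[0,1]\times[-1,1]$ under the continuous map $(\theta,w,s)\mapsto\big((e^{2\pi i(\theta-s(1-w))},w,0,0),s\big)$, and $M$ is connected.

**Step 2: rail points are joined to $M$.** Since $f(q_r,s)=e^{2\pi is}$ does not depend on $r$, if $(q_r,s)\in f^{-1}(\Gamma)$ then the segment $\{(q_{r'},s):0\le r'\le r\}$ lies in $f^{-1}(\Gamma)$. It joins the point to $(P,s)\in M$.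

**Step 3: tooth points are joined to the rail.** Let $(j_k(u),s)\in f^{-1}(\Gamma)$ and put $\theta=u+s(1-|u|)$. Then $|\theta|\le|u|+1-|u|=1$, and $e^{2\pi i\theta}\in\Gamma$ by (3).

*Case $|u|<1$.* The set $\{\tau:|\theta-\tau|+|\tau|\le1\}$ is convex. It contains $u$, because $|\theta-u|=|s|(1-|u|)\le1-|u|$, and it contains $0$, because $|\theta|\le1$. So it contains every $\tau$ between $u$ and $0$. For such $\tau$ we have $|\tau|<1$ and $s_\tau:=(\theta-\tau)/(1-|\tau|)\in[-1,1]$. The path $\tau\mapsto(j_k(\tau),s_\tau)$, $\tau$ running from $u$ to $0$, starts at $(j_k(u),s)$. Along it $f=e^{2\pi i(\tau+s_\tau(1-|\tau|))}=e^{2\pi i\theta}\in\Gamma$. It ends at the rail point $(q_{1/k},\theta)$.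

*Case $u=\pm1$.* Then $\theta=u$ and $e^{2\pi i\theta}=1\in\Gamma$. First move along $\{j_k(u)\}\times[-1,1]$, where $f\equiv1$, from height $s$ to height $u$. Then follow $\tau\mapsto(j_k(\tau),u)$ with $\tau$ from $u$ to $0$. There $\tau=u|\tau|$, so $\tau+u(1-|\tau|)=u$ and $f\equiv1$. The path ends on the rail.

By Steps 2 and 3 every point of $f^{-1}(\Gamma)$ lies in a connected subset of $f^{-1}(\Gamma)$ that meets the connected set $M$. This proves Claim 7.

**Step 4: conclusion.** By Claim 7, $f^{-1}(\Gamma_0)$ and $f^{-1}(\Gamma_1)$ are connected, and $f$ is onto $S^1$ already on $N\times\{0\}$. By Lemma 1(b), $X\times[-1,1]$ is not unicoherent. This completes the proof of Theorem A. $\square$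

## 7. The same $X$ with an arbitrary second factor

For Theorem B the interval of times is replaced by an arbitrary continuum $Y$. The only new point is that there need be no paths in $Y$, so sliding has to be done along connected sets.

Fix a continuous surjection $\lambda:Y\to[-1,1]$. One exists: the distance from a fixed point of $Y$ has image $[0,m]$ with $m>0$, since $Y$ is compact, connected and nondegenerate; rescale it. We use the textbook fact that in a compact metric space the component of a point is the intersection of all open-and-closed sets containing it.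

**Lemma 8.** Let $(u_0,y_0)\in[-1,1]\times Y$ and $\theta=u_0+\lambda(y_0)(1-|u_0|)$. There is a connected set $L\subset[-1,1]\times Y$ that contains $(u_0,y_0)$ and a point $(0,y_1)$, such that $u+\lambda(y)(1-|u|)=\theta$ for all $(u,y)\in L$.

**Proof.** Note that $|\theta|\le1$. Replacing $u$, $\lambda$, $\theta$ by $-u$, $-\lambda$, $-\theta$ turns the statement into itself for the surjection $-\lambda$. So we may assume $u_0\ge0$. We compute
$$1-\theta=(1-u_0)(1-\lambda(y_0)),\qquad \theta-\lambda(y_0)=u_0(1-\lambda(y_0)).\tag{4}$$

*Case $\theta<1$.* By (4), $u_0\ne1$, $\lambda(y_0)\neq1$ and $\lambda(y_0)\le\theta$. So $y_0\in Y_\theta:=\{y:\lambda(y)\le\theta\}$. For $y\in Y_\theta$ put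
$$u(y)=\frac{\theta-\lambda(y)}{1-\lambda(y)}.$$
Since $\lambda(y)\le\theta<1$, the function $u$ is continuous with values in $[0,1)$. Moreover $u(y)+\lambda(y)(1-u(y))=u(y)(1-\lambda(y))+\lambda(y)=\theta$, $u(y_0)=u_0$ by (4), and $u(y)=0$ exactly when $\lambda(y)=\theta$. Let $K$ be the component of $Y_\theta$ containing $y_0$.

We claim that $K$ meets $\{\lambda=\theta\}$. Suppose not. Then $K$, which is the intersection of the open-and-closed subsets of $Y_\theta$ containing $y_0$, misses the compact set $\{\lambda=\theta\}$. By compactness finitely many of those sets have an intersection that misses it, so there is $Q$ open and closed in $Y_\theta$ with $K\subset Q\subset\{\lambda<\theta\}$. Then $Q$ is closed in $Y$. It is open in $\{\lambda<\theta\}$, which is open in $Y$, so $Q$ is open in $Y$. It is nonempty, and proper because $\lambda$ takes the value $\theta$. This contradicts connectedness of $Y$.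

So $L=\{(u(y),y):y\in K\}$ is connected, contains $(u_0,y_0)$, and contains $(0,y_1)$ for a $y_1\in K$ with $\lambda(y_1)=\theta$.

*Case $\theta=1$.* By (4), $\lambda(y_0)=1$ or $u_0=1$. If $\lambda(y_0)=1$, take $L=[0,u_0]\times\{y_0\}$, where $u+1\cdot(1-u)=1$. If $u_0=1$, choose $y_1$ with $\lambda(y_1)=1$ and take $L=(\{1\}\times Y)\cup([0,1]\times\{y_1\})$. On the first part $1+\lambda(y)\cdot0=1$, on the second $u+1\cdot(1-u)=1$, and the two connected parts share $(1,y_1)$. $\square$

**Proof of Theorem B.** Put $f\big((z,w,r,y'),y\big)=z\,e^{2\pi i\lambda(y)(1-w)}$ on $X\times Y$, and let $\Gamma=\{e^{2\pi i\theta}:a\le\theta\le b\}$ with $a\le b$. We show that $f^{-1}(\Gamma)$ is connected.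

First, $M=f^{-1}(\Gamma)\cap(N\times Y)$ is the image of the connected set $[a,b]\times[0,1]\times Y$ under $(\theta,w,y)\mapsto\big((e^{2\pi i(\theta-\lambda(y)(1-w))},w,0,0),y\big)$, so $M$ is connected. Second, $f(q_r,y)=e^{2\pi i\lambda(y)}$ does not depend on $r$, so a point $(q_r,y)\in f^{-1}(\Gamma)$ is joined to $(P,y)\in M$ by $\{(q_{r'},y):0\le r'\le r\}\subset f^{-1}(\Gamma)$. Third, let $(j_k(u_0),y_0)\in f^{-1}(\Gamma)$, and take $\theta$ and $L$ from Lemma 8. The set $\{(j_k(u),y):(u,y)\in L\}$ is connected, contains $(j_k(u_0),y_0)$ and the rail point $(q_{1/k},y_1)$, and on it $f=e^{2\pi i(u+\lambda(y)(1-|u|))}=e^{2\pi i\theta}\in\Gamma$.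

So every point of $f^{-1}(\Gamma)$ is joined to $M$ inside $f^{-1}(\Gamma)$, and $f^{-1}(\Gamma)$ is connected. Also $f$ is onto $S^1$: fix $y$ and $w=1$, and let $z$ vary. Lemma 1(b), applied with $\Gamma_0$ and $\Gamma_1$, shows that $X\times Y$ is not unicoherent. $\square$

## 8. All factors with property (b) reduce to the interval

Now let $X$ be any continuum. A continuous map is *monotone* if all its fibers are connected. The first-coordinate projection $I^2\to I$ is monotone; the map $t\mapsto|2t-1|$ from $I$ to $I$ is not, since the fiber over $1$ is $\{0,1\}$. Besides the examples in (L3), locally connected unicoherent continua have property (b) (S. Eilenberg, *Transformations continues en circonférence et la topologie du plan*, Fund. Math. 26 (1936); see also Kuratowski, *Topology* II, §57).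

**Theorem C.** For a continuum $X$ the following are equivalent:

1. $X\times I$ is unicoherent;
2. $X\times Y$ is unicoherent for every continuum $Y$ with property (b).

They are also equivalent to:

3. $X\times Y_0$ is unicoherent for some continuum $Y_0$ that has property (b) and admits a monotone map onto $I$ (e.g. $Y_0=I^n$ for $n\ge1$, or $S^n$ for $n\ge2$).

The examples in 3 have (b) by (L3). The first-coordinate map of $I^n$ onto $I$ has fibers $I^{n-1}$. A rescaled coordinate of $S^n\subset\mathbb R^{n+1}$ has as fibers points and copies of $S^{n-1}$, connected because $n\ge2$.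

We need one fact about monotone maps.

**Lemma 9.** If $\kappa:V\to Z$ is a monotone surjection of compact metric spaces and $E\subset Z$ is closed and connected, then $\kappa^{-1}(E)$ is connected.

**Proof.** Suppose $\kappa^{-1}(E)=F_1\cup F_2$ with $F_1,F_2$ disjoint, closed and nonempty. Each fiber over a point of $E$ is connected, so it lies in $F_1$ or in $F_2$. So $\kappa(F_1)$ and $\kappa(F_2)$ are disjoint nonempty compact sets with union $E$, a contradiction. $\square$

**Proof of Theorem C: 2 implies 1, and 2 implies 3.** The interval has (b) by (L3), and $Y_0=I$ with the identity is allowed in 3.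

**Proof of Theorem C: 3 implies 1.** Let $m:Y_0\to I$ be a monotone surjection. Then $\mu=\mathrm{id}\times m:X\times Y_0\to X\times I$ is a monotone surjection, with fibers $\{x\}\times m^{-1}(t)$. If $X\times I=A\cup B$ with $A,B$ closed and connected, then $\mu^{-1}(A)$ and $\mu^{-1}(B)$ are closed, connected by Lemma 9, and cover $X\times Y_0$. So $\mu^{-1}(A\cap B)$ is connected, and so is its image $A\cap B$.

**Proof of Theorem C: 1 implies 2.** We argue by contraposition: from a bad decomposition of $X\times Y$ we make one of $X\times I$. In the fiber direction only the real values of a logarithm matter, and over each $x$ these form an interval.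

**Step 1: a circle-valued map.** Let $Y$ have (b), and suppose $X\times Y=A\cup B$ with $A,B$ closed and connected and $A\cap B=C\cup D$, where $C,D$ are disjoint, closed and nonempty. Lemma 1(a) gives $f:X\times Y\to S^1$ with $f^{-1}(\Gamma_0)=A$ and $f^{-1}(\Gamma_1)=B$, taking both values $1$ and $-1$.

**Step 2: a logarithm along each fiber, jointly continuous.** Fix $y_0\in Y$ and put $g(x)=f(x,y_0)$. By (b) and (L1), for each $x$ there is a unique continuous $\varphi(x,\cdot):Y\to\mathbb R$ with
$$\varphi(x,y_0)=0,\qquad f(x,y)=g(x)e^{2\pi i\varphi(x,y)}.$$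
We show that $\varphi$ is continuous on $X\times Y$. Fix $x$. By uniform continuity of $f$, for $x'$ near $x$ the function
$$y\mapsto\frac{f(x',y)\,g(x)}{g(x')\,f(x,y)}$$
is uniformly close to $1$. By (L2) it equals $e^{2\pi i\psi(y)}$ with $\psi$ continuous and uniformly small. At $y_0$ the quotient is $1$, so $\psi(y_0)=0$. Then $f(x',y)/g(x')=e^{2\pi i(\varphi(x,y)+\psi(y))}$, and by uniqueness $\varphi(x',\cdot)=\varphi(x,\cdot)+\psi$. So $\varphi(x',\cdot)\to\varphi(x,\cdot)$ uniformly as $x'\to x$. Together with continuity of $\varphi(x,\cdot)$, this gives joint continuity.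

**Step 3: replace each fiber $Y$ by the interval of its values.** By the uniform convergence in Step 2, $\varphi^+(x)=\max_y\varphi(x,y)$ and $\varphi^-(x)=\min_y\varphi(x,y)$ are continuous. Put
$$Z=\{(x,t)\in X\times\mathbb R:\varphi^-(x)\le t\le\varphi^+(x)\},\qquad e(x,t)=g(x)e^{2\pi it}.$$
The set $Z$ is compact. The map $j:X\times Y\to Z$, $j(x,y)=(x,\varphi(x,y))$, is onto, because $Y$ is compact and connected and so $\varphi(x,Y)=[\varphi^-(x),\varphi^+(x)]$. Moreover $f=e\circ j$. Since $j$ is onto,
$$e^{-1}(\Gamma_0)=j\big(f^{-1}(\Gamma_0)\big)=j(A),\qquad e^{-1}(\Gamma_1)=j(B),$$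
so these closed sets are connected. Also $e$ takes both values $1$ and $-1$, because $f$ does.

**Step 4: pull back to $X\times I$.** Let
$$\kappa:X\times I\to Z,\qquad\kappa(x,t)=\big(x,(1-t)\varphi^-(x)+t\varphi^+(x)\big).$$
It is continuous and onto. The fiber over a point with first coordinate $x$ is a single point if $\varphi^-(x)<\varphi^+(x)$, and is $\{x\}\times I$ if $\varphi^-(x)=\varphi^+(x)$. So $\kappa$ is monotone. By Lemma 9, $(e\kappa)^{-1}(\Gamma_0)$ and $(e\kappa)^{-1}(\Gamma_1)$ are connected, and $e\kappa$ takes both values $1$ and $-1$. By Lemma 1(b), $X\times I$ is not unicoherent. $\square$
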